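\title{A rigid \v{C}ech--Stone remainder and the Coskey--Farah conjecture}

\begin{abstract}
We construct in ZFC a connected, locally compact, noncompact, second countable metrizable space $X$ such that the identity is the only homeomorphism of $\beta X\setminus X$ onto itself. Thus the corona algebra of the separable $C^*$-algebra $C_0(X)$ has no automorphism other than the identity. This disproves the part of a conjecture of Coskey and Farah which asserts that, under the Continuum Hypothesis, the corona of every separable nonunital $C^*$-algebra has $2^{\aleph_1}$ automorphisms that are not topologically trivial. The space $X$ is a product of two trees of solenoids over a ray, one solenoid for each prime in a list. Homotopy classes of unitaries on these solenoids can be read off exactly at infinity, every automorphism must respect the primes, and the solenoids are dense enough to pin down every point of the remainder.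
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a $C^*$-algebra, that is, a norm-closed self-adjoint subalgebra of $\mathcal B(H)$ for some complex Hilbert space $H$, and suppose that $A$ is nonunital. We may assume that $AH$ spans a dense subspace of $H$. The \emph{multiplier algebra} $\mathcal M(A)$ consists of all $T\in\mathcal B(H)$ with $TA\subseteq A$ and $AT\subseteq A$. It contains $A$ as a closed ideal; the quotient $\mathcal Q(A)=\mathcal M(A)/A$ is the \emph{corona algebra} of $A$, and $\pi\colon\mathcal M(A)\to\mathcal Q(A)$ denotes the quotient map. If $A=\mathcal K(H)$ with $H$ separable, then $\mathcal Q(A)$ is the Calkin algebra. If $A=C_0(X)$ for a locally compact space $X$, then $\mathcal M(A)=C_b(X)=C(\beta X)$ and $\mathcal Q(A)=C(\beta X\setminus X)$: the corona records how bounded continuous functions behave at infinity, and nothing else. ``Automorphism'' always means $*$-automorphism.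

The \emph{strict topology} on $\mathcal M(A)$ is given by the seminorms $T\mapsto\|Tc\|$ and $T\mapsto\|cT\|$ for $c\in A$. When $A$ is separable, it makes the closed unit ball $\mathcal M(A)_1$ a Polish space. Following Coskey and Farah, an automorphism $\Phi$ of $\mathcal Q(A)$ is called \emph{topologically trivial} if its graph
\[
\{(a,b)\in\mathcal M(A)_1\times\mathcal M(A)_1:\Phi(\pi(a))=\pi(b)\}
\]
is a Borel subset of $\mathcal M(A)_1\times\mathcal M(A)_1$. The definition singles out the automorphisms that admit a countable description in terms of representatives. Those that come from the underlying object do.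

\begin{example}\label{ex:trivial}
Let $X$ be locally compact, noncompact and second countable, let $A=C_0(X)$, and let $\varphi$ be a homeomorphism of $X$. Then $\Phi(\pi(a))=\pi(a\circ\varphi)$ defines an automorphism of $\mathcal Q(A)$. Write $X=\bigcup_mK_m$ with $K_m$ compact and $K_m\subseteq\operatorname{int}K_{m+1}$, so that every compact set lies in some $K_m$. The graph of $\Phi$ is
\[
\{(a,b):b-a\circ\varphi\in C_0(X)\}=\bigcap_{j\ge1}\bigcup_{m}\bigl\{(a,b):|b(x)-a(\varphi(x))|\le\tfrac1j\text{ for all }x\in X\setminus K_m\bigr\}.
\]
Evaluation at a point $x$ is strictly continuous, because $|a(x)-a'(x)|\le\|(a-a')c\|$ for any $c\in C_0(X)$ with $c(x)=1$. So the sets on the right are closed, the graph is $F_{\sigma\delta}$, and $\Phi$ is topologically trivial. In particular the identity is topologically trivial. For $X=\mathbb N$ and $\varphi$ the permutation exchanging $2k$ and $2k+1$ for all $k$, the automorphism $\Phi$ is not the identity, as it exchanges the classes of the indicator functions of the even and of the odd numbers.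
\end{example}

Are there automorphisms of $\mathcal Q(A)$ without such a description? Write CH for the Continuum Hypothesis, PFA for the Proper Forcing Axiom, OCA for the Open Coloring Axiom, and $MA_{\aleph_1}$ for Martin's Axiom for $\aleph_1$ dense sets. Coskey and Farah conjectured that the answer depends only on the set theory and not on $A$. The conjecture, posed in \cite{MFO}, states that for every separable nonunital $C^*$-algebra $A$:
\begin{itemize}
\item[(i)] CH implies that there exist $2^{\aleph_1}$ automorphisms of $\mathcal Q(A)$ that are not topologically trivial;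
\item[(ii)] PFA implies that all automorphisms of $\mathcal Q(A)$ are topologically trivial.
\end{itemize}
Vignati proved that OCA and $MA_{\aleph_1}$ together imply that all automorphisms of $\mathcal Q(A)$ are topologically trivial for every separable $A$. Since PFA implies OCA and $MA_{\aleph_1}$, this settles (ii). The present paper concerns (i).

A count explains the shape of (i). An automorphism is determined by its graph, since $\pi$ maps the open unit ball onto the open unit ball, and a Polish space has at most $2^{\aleph_0}$ Borel subsets. So at most $2^{\aleph_0}$ automorphisms are topologically trivial. Under CH this number is $\aleph_1<2^{\aleph_1}$, while $\mathcal Q(A)$ has at most $\aleph_1$ elements and hence at most $2^{\aleph_1}$ automorphisms. Thus (i) says that under CH every corona has as many automorphisms as its size allows. This is a natural guess: under CH one can try to build an automorphism by a recursion of length $\omega_1$, handling one element of $\mathcal Q(A)$ at a time, and two choices at each stage would produce $2^{\aleph_1}$ automorphisms. We show that there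 may be no choice at all. All results below are theorems of ZFC.

\begin{theorem}\label{thm:main}
There is a connected, locally compact, noncompact, second countable metrizable space $X$ such that the only automorphism of $\mathcal Q(C_0(X))=C(\beta X\setminus X)$ is the identity. Equivalently, the only homeomorphism of $\beta X\setminus X$ onto itself is the identity.
\end{theorem}

The two formulations are equivalent by Gelfand duality: the automorphisms of $C(K)$, for $K$ compact Hausdorff, are the maps $f\mapsto f\circ\theta$ with $\theta$ a homeomorphism of $K$. For $X$ as in Theorem~\ref{thm:main}, the algebra $A=C_0(X)$ is separable and nonunital, and the only automorphism of $\mathcal Q(A)$ is topologically trivial by Example~\ref{ex:trivial}. This gives the answer to (i).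

\begin{corollary}\label{cor:conj}
There is a separable nonunital commutative $C^*$-algebra $A$ such that $\mathcal Q(A)$ has no automorphism that is not topologically trivial. Under CH the number of such automorphisms is $0$ and not $2^{\aleph_1}$, so part \textup{(i)} of the conjecture is false.
\end{corollary}

The example is neither confined to commutative algebras nor unique.

\begin{theorem}\label{thm:second}
\begin{itemize}
\item[(a)] For the space $X$ constructed in Sections~\ref{sec:tree} and~\ref{sec:invariants} and every $n\ge1$, all automorphisms of $\mathcal Q(M_n(C_0(X)))$ are topologically trivial.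
\item[(b)] There are $2^{\aleph_0}$ spaces as in Theorem~\ref{thm:main} with pairwise non-isomorphic coronas.
\end{itemize}
\end{theorem}

The difficulty is that a homeomorphism of $\beta X\setminus X$ need not, a priori, have anything to do with the points of $X$. We therefore place marks in $X$ that the algebra $C(\beta X\setminus X)$ itself can recognize. A mark is a solenoid: a compact group whose circle-valued functions, up to exponentials, form the group $\mathbb Z[1/p]$, so that the prime $p$ is visible through divisibility of unitaries. A single compact subset of $X$ leaves no trace in the corona, so we take a product $X=Y\times Z$: a solenoid $\Sigma\subseteq Y$ gives a tube $\Sigma\times Z$ that reaches infinity, and since $Z$ is connected at infinity, the class of a unitary on $\Sigma\times\{z\}$ does not depend on $z$ far out. Section~\ref{sec:model} carries this out for two solenoids and a ray, after the preliminaries in Sections~\ref{sec:solenoids} and~\ref{sec:remainders}. Sections~\ref{sec:tree} and~\ref{sec:invariants} construct $X$ and its invariants. A point of the remainder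 has two coordinates, in $\beta Y$ and $\beta Z$, at least one of them at infinity. We show that a homeomorphism preserves the coordinates at infinity (Section~\ref{sec:A}), fixes the points with one finite coordinate (Section~\ref{sec:B}), and fixes the remaining points (Section~\ref{sec:C}). Section~\ref{sec:second} proves Theorem~\ref{thm:second}.

\section{Logarithms and solenoids}\label{sec:solenoids}

Throughout, $\mathbb N=\{0,1,2,\dots\}$ and $\mathbb T$ is the unit circle. A \emph{logarithm} of $f\in C(E,\mathbb T)$ is a function $g\in C(E,\mathbb R)$ with $f=e^{ig}$. Two logarithms of $f$ differ by a continuous function with values in $2\pi\mathbb Z$, so if $E$ is connected, they differ by a constant. For a compact metrizable space $K$ put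
\[
H^1(K)=C(K,\mathbb T)/\{e^{ig}:g\in C(K,\mathbb R)\},
\]
an abelian group, written additively; we use only this definition. For continuous $f\colon K\to\mathbb C\setminus\{0\}$ let $[f]_K$ be the class of $f/|f|$. Then $[ff']_K=[f]_K+[f']_K$, and $[f]_K=0$ means that $f/|f|$ has a logarithm. Two textbook facts about the covering $\mathbb R\to\mathbb T$ will be used. First, every continuous map from a convex subset of $\mathbb R^n$ to $\mathbb T$ has a logarithm. Second, every continuous $\varphi\colon\mathbb T\to\mathbb C\setminus\{0\}$ satisfies $\varphi(z)/|\varphi(z)|=z^de^{i\psi(z)}$ for a unique integer $d=\deg\varphi$ and some $\psi\in C(\mathbb T,\mathbb R)$.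

\begin{lemma}\label{lem:classes}
Let $K$ be compact metrizable.
\begin{itemize}
\item[(a)] If $f,f'\in C(K)$ and $|f-f'|<|f|$ on $K$, then $f,f'$ have no zeros and $[f]_K=[f']_K$. In particular $[f']_K=0$ if $|f'-1|<1$.
\item[(b)] If $S$ is a connected space and $f\colon K\times S\to\mathbb C\setminus\{0\}$ is continuous, then $[f(\cdot,s)]_K$ does not depend on $s\in S$.
\item[(c)] If $K=K_1\cup K_2$ with $K_1,K_2$ closed and $K_1\cap K_2$ a single point, and $f\in C(K,\mathbb T)$ has logarithms on $K_1$ and on $K_2$, then $f$ has a logarithm on $K$.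
\end{itemize}
\end{lemma}

\begin{proof}
(a) The quotient $f'/f$ takes values in the disk $\{|w-1|<1\}$, on which the principal argument $\operatorname{Arg}$ is continuous.

(b) Fix $s_0$ and let $\delta=\min|f(\cdot,s_0)|>0$. Since $K$ is compact, $|f(\cdot,s)-f(\cdot,s_0)|<\delta$ on $K$ for all $s$ near $s_0$. By (a) the class is a locally constant function on the connected space $S$.

(c) The two logarithms differ at the common point by an element of $2\pi\mathbb Z$. Subtract it from one of them and glue.
\end{proof}

For the circle, $H^1(\mathbb T)\cong\mathbb Z$ by the degree. All circles look alike, so they cannot serve as distinguishable marks. Solenoids can. For a prime $p$ let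
\[
\Sigma_p=\{(\zeta_k)_{k\ge0}\in\mathbb T^{\mathbb N}:\zeta_{k+1}^p=\zeta_k\text{ for all }k\}.
\]
This is a compact metrizable group with identity $\mathbf 1=(1,1,\dots)$. It is connected, being an inverse limit of compact connected spaces. We regard the coordinates as continuous maps $\zeta_k\colon\Sigma_p\to\mathbb T$; they are onto because every element of $\mathbb T$ has a $p$-th root. The point of the definition is that $\zeta_0=\zeta_k^{p^k}$ has roots of order $p^k$ for all $k$, yet has no logarithm.

\begin{lemma}\label{lem:solenoid}
There is an isomorphism $H^1(\Sigma_p)\cong\mathbb Z[1/p]$ under which $[\zeta_k]$ corresponds to $p^{-k}$.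
\end{lemma}

\begin{proof}
Since $\zeta_k=\zeta_{k+1}^p$, we have $[\zeta_k]=p[\zeta_{k+1}]$, so $mp^{-k}\mapsto m[\zeta_k]$ is a well-defined homomorphism $\mathbb Z[1/p]\to H^1(\Sigma_p)$. For the same reason the algebras $\{\varphi(\zeta_k):\varphi\in C(\mathbb T)\}$ increase with $k$. Their union is a self-adjoint algebra that contains the constants and separates points, so it is dense in $C(\Sigma_p)$ by the Stone--Weierstrass theorem.

\emph{Surjectivity.} Given $f\in C(\Sigma_p,\mathbb T)$, choose $k$ and $\varphi$ with $|f-\varphi(\zeta_k)|<1$. Then $\varphi(\zeta_k)$ has no zero, so $\varphi$ has none, as $\zeta_k$ is onto. By Lemma~\ref{lem:classes}(a), $[f]=[\varphi(\zeta_k)]=\deg(\varphi)[\zeta_k]$.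

\emph{Injectivity.} Let $\zeta_k^m=e^{ig}$ with $g$ real. Choose $l\ge k$ and a real $\psi\in C(\mathbb T)$ with $|g-\psi(\zeta_l)|<1$. Then
\[
\bigl|\zeta_l^{mp^{l-k}}e^{-i\psi(\zeta_l)}-1\bigr|=\bigl|e^{i(g-\psi(\zeta_l))}-1\bigr|<1 .
\]
As $\zeta_l$ is onto, the function $z\mapsto z^{mp^{l-k}}e^{-i\psi(z)}$ is within distance less than $1$ of $1$ on $\mathbb T$. So its degree $mp^{l-k}$ is $0$, and $m=0$.
\end{proof}

Every element of $\mathbb Z[1/p]$ is divisible by all powers of $p$. For other primes the opposite holds:
\begin{equation}\label{eq:div}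
\bigcap_{k\ge1}q^k\,\mathbb Z[1/p]=0\quad\text{for primes }q\ne p,\qquad\text{hence}\qquad\bigcap_{k\ge1}k\,\mathbb Z[1/p]=\bigcap_{M\ge1}M!\,\mathbb Z[1/p]=0 .
\end{equation}
Indeed, if $mp^{-l}=q^km'p^{-l'}$ with integers $m,m'$, then $q^k$ divides $mp^{l'}$ and hence $m$; this holds for all $k$ only if $m=0$. The second part follows because $q^k$ divides $M!$ for large $M$.

The last tool assembles logarithms on the fibers of a map into a global one. Recall that a continuous map is \emph{proper} if preimages of compact sets are compact, and that a proper map between metrizable spaces is closed.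

\begin{lemma}\label{lem:fibers}
Let $\varphi\colon E\to B$ be a proper continuous surjection of metrizable spaces with connected fibers, let $\sigma\colon B\to E$ be continuous with $\varphi\circ\sigma=\mathrm{id}$, and let $f\in C(E,\mathbb T)$. If $f$ has a logarithm on each fiber $\varphi^{-1}(b)$ and $f\circ\sigma$ has a logarithm $g_0$ on $B$, then $f$ has a logarithm on $E$.
\end{lemma}

\begin{proof}
On each fiber $\varphi^{-1}(b)$ there is exactly one logarithm of $f$ with value $g_0(b)$ at $\sigma(b)$: shift any logarithm by an element of $2\pi\mathbb Z$, and use connectedness of the fiber for uniqueness. These define $g\colon E\to\mathbb R$ with $f=e^{ig}$, and we must show that $g$ is continuous. Fix $b_0\in B$. By Tietze's theorem extend $g|_{\varphi^{-1}(b_0)}$ to $\tilde g\in C(E,\mathbb R)$. The open set $P=\{|fe^{-i\tilde g}-1|<1\}$ contains $\varphi^{-1}(b_0)$. Since $\varphi$ is closed, $N=B\setminus\varphi(E\setminus P)$ is an open neighborhood of $b_0$ with $\varphi^{-1}(N)\subseteq P$. On $\varphi^{-1}(N)$ the continuous function $g'=\tilde g+\operatorname{Arg}(fe^{-i\tilde g})$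 is a logarithm of $f$. On $N$ the function $g'\circ\sigma-g_0$ is continuous, takes values in $2\pi\mathbb Z$, and vanishes at $b_0$, so it vanishes on $N$ after $N$ is made smaller. For $b\in N$, both $g$ and $g'$ are logarithms of $f$ on $\varphi^{-1}(b)$ with value $g_0(b)$ at $\sigma(b)$. Hence $g=g'$ is continuous on the open set $\varphi^{-1}(N)$.
\end{proof}

\section{Remainders}\label{sec:remainders}

Let $X$ be a locally compact, noncompact metrizable space. Recall that $\beta X$ is a compact Hausdorff space that contains $X$ as a dense subspace, and that every continuous map from $X$ to a compact Hausdorff space extends continuously to $\beta X$. Since $X$ is locally compact, it is open in $\beta X$, so the \emph{remainder} $X^*=\beta X\setminus X$ is compact. We denote by the same letter a function $f\in C_b(X)$, its extension to $\beta X$, and the restriction of the extension to $X^*$. A \emph{lift} of $f\in C(X^*)$ is an element of $C_b(X)$ that restricts to $f$; lifts exist by Tietze's theorem. Closures in $\beta X$ are written $\operatorname{cl}_{\beta X}$, and for closed $F\subseteq X$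 we put $F^*=\operatorname{cl}_{\beta X}F\cap X^*$. A sequence of subsets (or points) of $X$ \emph{tends to infinity} if each compact subset of $X$ meets only finitely many of its members. The set of terms of a sequence of points tending to infinity is closed and not compact.

\begin{lemma}\label{lem:remainder}
Let $F,G\subseteq X$ be closed and $f\in C_b(X)$.
\begin{itemize}
\item[(a)] $(F\cup G)^*=F^*\cup G^*$, and $F^*=\emptyset$ if and only if $F$ is compact.
\item[(b)] If $F\cap G=\emptyset$, then $\operatorname{cl}_{\beta X}F\cap\operatorname{cl}_{\beta X}G=\emptyset$.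
\item[(c)] If $\mathcal N\subseteq\beta X$ is open and $E\subseteq\beta X$, then $\mathcal N\cap\operatorname{cl}_{\beta X}E\subseteq\operatorname{cl}_{\beta X}(\mathcal N\cap E)$. In particular $\mathcal N\subseteq\operatorname{cl}_{\beta X}(\mathcal N\cap X)$.
\item[(d)] $f=0$ on $F^*$ if and only if $\{x\in F:|f(x)|\ge\varepsilon\}$ is compact for every $\varepsilon>0$. In this case $\sup_{F_i}|f|\to0$ for every sequence of nonempty sets $F_i\subseteq F$ tending to infinity.
\item[(e)] Let $\xi\in V\subseteq X^*$ with $V$ open in $X^*$, and let $\mathcal N$ be an open neighborhood of $\xi$ in $\beta X$. There is an open set $O\subseteq X\cap\mathcal N$, not relatively compact in $X$, with $\xi\in\operatorname{cl}_{\beta X}O$ and $(\operatorname{cl}_XO)^*\subseteq V$.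
\end{itemize}
\end{lemma}

\begin{proof}
(a) Closure commutes with finite unions. Since $\operatorname{cl}_{\beta X}F=F\cup F^*$, we have $F^*=\emptyset$ if and only if $F$ is closed in $\beta X$.

(b) By Urysohn's lemma some element of $C(X,[0,1])$ is $0$ on $F$ and $1$ on $G$; its extension separates the closures.

(c) This holds in every topological space, and $X$ is dense.

(d) Let $F_\varepsilon=\{x\in F:|f(x)|\ge\varepsilon\}$. If $f=0$ on $F^*$, then $F_\varepsilon^*\subseteq F^*\cap\{|f|\ge\varepsilon\}=\emptyset$, so $F_\varepsilon$ is compact by (a). Conversely, if $F_\varepsilon$ is compact, then $F^*=\{x\in F:|f(x)|\le\varepsilon\}^*$ by (a), so $|f|\le\varepsilon$ on $F^*$. Finally, the compact set $F_\varepsilon$ meets only finitely many $F_i$.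

(e) Take $\gamma\in C(\beta X,[0,1])$ with $\gamma(\xi)=1$ and $\gamma=0$ on the closed set $X^*\setminus V$, and put $O=X\cap\mathcal N\cap\{\gamma>\frac12\}$. Then $\xi\in\operatorname{cl}_{\beta X}O$ by (c), so $O$ is not relatively compact in $X$, and $(\operatorname{cl}_XO)^*\subseteq X^*\cap\{\gamma\ge\frac12\}\subseteq V$.
\end{proof}

Let $U$ be the unitary group of $C(X^*)$, that is, $U=C(X^*,\mathbb T)$, and let
\[
D=\bigcap_{k\ge1}\{v^k:v\in U\}
\]
be the subgroup of unitaries that have roots of all orders. Both $U$ and $D$ are defined from the algebra alone, so $\Phi(U)=U$ and $\Phi(D)=D$ for every automorphism $\Phi$ of $C(X^*)$. If $\tilde u$ is a lift of $u\in U$, then $\{x\in X:|\tilde u(x)|\le\frac12\}$ is compact, by Lemma~\ref{lem:remainder}(d) applied to $|\tilde u|-1$. So $\tilde u/|\tilde u|$ is defined near infinity, and we can ask whether it has a logarithm there.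

\begin{lemma}\label{lem:D}
Let $\tilde u$ be a lift of $u\in U$ and let $E\subseteq X$ be a closed set with relatively compact complement on which $\tilde u$ has no zero. If $\tilde u/|\tilde u|$ has a logarithm $g$ on $E$, bounded or not, then $u\in D$.
\end{lemma}

\begin{proof}
We have $E^*=X^*$ by Lemma~\ref{lem:remainder}(a). Let $k\ge1$ and extend the bounded function $e^{ig/k}$ from $E$ to some $\tilde v\in C_b(X)$. Then $|\tilde v|=1$ on $E$, hence on $X^*$, so $\tilde v$ is a lift of some $v\in U$. On $E$ we have $|\tilde v^k-\tilde u|=\bigl|1-|\tilde u|\bigr|$, and this identity persists on $E^*=X^*$, where the right side is $0$. So $v^k=u$.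
\end{proof}

\section{A model case: two solenoids and a ray}\label{sec:model}

Let $p\ne q$ be primes, and let $K=(\Sigma_p\times\{\mathbf 1\})\cup(\{\mathbf 1\}\times\Sigma_q)\subseteq\Sigma_p\times\Sigma_q$ be the wedge of two solenoids, which we regard as subsets $\Sigma_p,\Sigma_q$ of $K$ meeting in one point $o$. In this section only, $X=K\times[0,\infty)$. We show that the corona can tell the two tubes apart.

\begin{proposition}\label{prop:model}
No homeomorphism $\theta$ of $X^*$ maps $(\Sigma_p\times[0,\infty))^*$ into $(\Sigma_q\times[0,\infty))^*$.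
\end{proposition}

\begin{proof}
\emph{Invariants.} Let $u\in U$ with lift $\tilde u$, and choose $t$ with $|\tilde u|>\frac12$ on $K\times[t,\infty)$. Since $[t,\infty)$ is connected, Lemma~\ref{lem:classes}(b) shows that $[\tilde u(\cdot,s)]_{\Sigma_p}\in\mathbb Z[1/p]$ has the same value for all $s\ge t$. Another lift differs from $\tilde u$ by less than $\frac12$ on $K\times\{s\}$ for large $s$, so by Lemma~\ref{lem:classes}(a) it gives the same value. Call it $w_p(u)$. The product of lifts is a lift of the product, so $w_p\colon U\to\mathbb Z[1/p]$ is a homomorphism. The solenoid $\Sigma_q$ gives $w_q\colon U\to\mathbb Z[1/q]$ in the same way.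

\emph{The invariants are complete modulo $D$.} We claim $D=\ker w_p\cap\ker w_q$. If $u\in D$, then $w_p(u)$ and $w_q(u)$ are divisible by all $k$, hence $0$ by \eqref{eq:div}. Conversely, let $w_p(u)=0=w_q(u)$. For $s\ge t$ the function $\tilde u/|\tilde u|$ has logarithms on $\Sigma_p\times\{s\}$ and $\Sigma_q\times\{s\}$, hence on $K\times\{s\}$ by Lemma~\ref{lem:classes}(c), and it has one on the interval $\{o\}\times[t,\infty)$. Lemma~\ref{lem:fibers} for the projection $K\times[t,\infty)\to[t,\infty)$ gives a logarithm on $K\times[t,\infty)$, and $u\in D$ by Lemma~\ref{lem:D}.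

\emph{The test unitary.} Let $u\in U$ be given by the function that equals $\zeta_0(y)$ at $(y,s)\in\Sigma_p\times[0,\infty)$ and $1$ on $\Sigma_q\times[0,\infty)$. Then $w_p(u)=1$, so $u\notin D$, and $u$ is a $p^k$-th power for every $k$ (replace $\zeta_0$ by $\zeta_k$). Both properties pass to $\Phi(u)=u\circ\theta$. By \eqref{eq:div} the second one gives $w_q(\Phi(u))=0$, and then the first one forces $w_p(\Phi(u))\ne0$. If $\theta$ mapped $(\Sigma_p\times[0,\infty))^*$ into $(\Sigma_q\times[0,\infty))^*$, where $u=1$, then $\Phi(u)=1$ on $(\Sigma_p\times[0,\infty))^*$. By Lemma~\ref{lem:remainder}(d) a lift of $\Phi(u)$ would be within distance less than $1$ of $1$ on $\Sigma_p\times\{s\}$ for large $s$, so $w_p(\Phi(u))=0$, a contradiction.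
\end{proof}

Each ingredient is needed. If $p=q$, the flip of the wedge induces a homeomorphism of $X^*$ that exchanges the two tubes. If the ray is replaced by $\mathbb N$, the class on $\Sigma_p\times\{s\}$ may vary with $s$, and any finitely many of its values can be changed without changing $u$; so no single value is an invariant. And $D$ cannot be replaced by the group of exponentials $e^{ig}$ with real $g\in C(X^*)$. The unitary $e^{is}$ lies in $D$ by Lemma~\ref{lem:D}. If it were $e^{ig}$, with bounded real lift $\tilde g$, then for large $s$ the continuous function $s-\tilde g(o,s)$ would stay in one component of $\{a\in\mathbb R:|e^{ia}-1|<1\}$, and so be bounded.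

The remainder of this $X$ is far from rigid. The map $(y,s)\mapsto(y,2s)$ sends $\{o\}\times\{4^k:k\in\mathbb N\}$ to the disjoint closed set $\{o\}\times\{2\cdot4^k:k\in\mathbb N\}$, and inversion in $\Sigma_p$ sends $\{y\}\times[0,\infty)$ to the disjoint closed set $\{y^{-1}\}\times[0,\infty)$ when $\zeta_0(y)=i$. By Lemma~\ref{lem:remainder}(a),(b) both maps move points of $X^*$. To remove such symmetries we need marks in every open subset of each factor, including open subsets of the marks themselves, each with its own prime, while both factors stay connected at infinity like the ray.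

\section{Trees of solenoids}\label{sec:tree}

Let $p_1,p_2,\dots$ be distinct primes. We start from a ray and attach, one after another, solenoids for $p_1,p_2,\dots$ at points of what has been built so far. It is convenient to do so inside the second countable metrizable space
\[
\Omega=[0,\infty)\times\prod_{n\ge1}\Sigma_{p_n},\qquad d(\omega,\omega')=\sum_{n\ge0}2^{-n}\min\{1,d_n(\omega_n,\omega'_n)\},
\]
where points are written $\omega=(\omega_0,\omega_1,\dots)$ and $d_n$ is a metric on the $n$-th factor. The \emph{height} $\rho(\omega)=\omega_0$ is a proper map $\Omega\to[0,\infty)$, because $\prod_n\Sigma_{p_n}$ is compact. Let $r_k(\omega)=(\omega_0,\dots,\omega_k,\mathbf 1,\mathbf 1,\dots)$. Then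
\begin{equation}\label{eq:r}
r_jr_k=r_{\min(j,k)},\qquad\rho\,r_k=\rho,\qquad d(r_k\omega,\omega)\le2^{-k}.
\end{equation}

Put $Y_0=r_0(\Omega)$ and identify it with $[0,\infty)$ by $\rho$. Given a closed set $Y_{n-1}\subseteq r_{n-1}(\Omega)$, we choose a point $x_n\in Y_{n-1}$, as specified below, and put
\[
\Sigma_n=\{\omega\in\Omega:\omega_j=(x_n)_j\text{ for all }j\ne n\},\qquad Y_n=Y_{n-1}\cup\Sigma_n\subseteq r_n(\Omega).
\]
The map $\omega\mapsto\omega_n$ is a homeomorphism of $\Sigma_n$ onto $\Sigma_{p_n}$ that sends $x_n$ to $\mathbf 1$; through it we identify $H^1(\Sigma_n)$ with $\mathbb Z[1/p_n]$. Points of $Y_{n-1}$ have $n$-th coordinate $\mathbf 1$, so $Y_{n-1}\cap\Sigma_n=\{x_n\}$. The map $r_{n-1}$ is the identity on $Y_{n-1}$ and collapses $\Sigma_n$ to $x_n$. Hence $r_{n-1}(Y_n)=Y_{n-1}$, and by \eqref{eq:r} and induction $r_k(Y_n)=Y_{\min(k,n)}$. The height has the constant value $\rho(x_n)$ on $\Sigma_n$.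

The points $x_n$ are chosen so that
\begin{equation}\label{eq:dense}
\text{for every $k$ and every nonempty open $G\subseteq Y_k$ there is $n>k$ with $x_n\in G$.}
\end{equation}
To arrange this, fix, as soon as $Y_k$ is defined, a sequence $(G^k_j)_{j\in\mathbb N}$ of nonempty open subsets of $Y_k$ that form a base. Write $n\ge1$ uniquely as $n=2^k(2j+1)$ with $k,j\in\mathbb N$; then $k<n$, so we can choose $x_n\in G^k_j\subseteq Y_k\subseteq Y_{n-1}$. Every pair $(k,j)$ occurs, which gives \eqref{eq:dense}. Now define
\[
Y=\bigcap_{n\ge0}r_n^{-1}(Y_n),\qquad C_n=\{y\in Y:r_{n-1}(y)=x_n\},\qquad u_n(y)=\zeta_0(y_n)\quad(n\ge1,\ y\in Y).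
\]
From now on $\rho$ and $r_k$ are restricted to $Y$. The set $C_n$ is the solenoid $\Sigma_n$ together with everything that is attached to it, or to $x_n$, at later stages; $u_n\in C(Y,\mathbb T)$ is the test function of the $n$-th solenoid. We call $Y$ a \emph{tree of solenoids} for the primes $p_n$.

\begin{lemma}\label{lem:tree}
\begin{itemize}
\item[(a)] $Y$ is locally compact, noncompact, second countable and metrizable; $Y_k\subseteq Y$ and $r_k(Y)=Y_k$ for all $k$; and $\rho\colon Y\to[0,\infty)$ is proper and onto.
\item[(b)] For every nonempty interval $I\subseteq[0,\infty)$, possibly a single point, $\rho^{-1}(I)$ is connected. In particular $Y$ is connected.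
\item[(c)] Let $s\ge0$ and $f\in C(\rho^{-1}(s),\mathbb T)$. If $f$ has a logarithm on each $\Sigma_n\subseteq\rho^{-1}(s)$, then $f$ has a logarithm on $\rho^{-1}(s)$.
\item[(d)] $C_n$ is compact and contains $\Sigma_n$; $u_n=1$ off $C_n$; $[u_n]_{\Sigma_n}=1$; and $u_n$ is a $p_n^k$-th power in $C(Y,\mathbb T)$ for every $k$.
\item[(e)] Every nonempty open set $P\subseteq Y$ contains some $C_n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $Y$ is closed in $\Omega$, so $\rho$ remains proper, and the open sets $\rho^{-1}[0,t)$ have compact closures. Since $r_n(Y_k)=Y_{\min(n,k)}\subseteq Y_n$ for all $n$, we get $Y_k\subseteq Y$; and $r_k(Y)\subseteq Y_k=r_k(Y_k)$. As $Y_0\subseteq Y$, the height is onto and $Y$ is not compact.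

(b) We have $\rho^{-1}(I)\cap Y_0=I$. If $\rho(x_n)\notin I$, then $\rho^{-1}(I)\cap Y_n=\rho^{-1}(I)\cap Y_{n-1}$. If $\rho(x_n)\in I$, then $\rho^{-1}(I)\cap Y_n$ is the union of $\rho^{-1}(I)\cap Y_{n-1}$ and $\Sigma_n$, and these two sets meet exactly in $x_n$. By induction the sets $\rho^{-1}(I)\cap Y_n$ are connected, so their increasing union is connected. It is dense in $\rho^{-1}(I)$, since $r_n(y)\in\rho^{-1}(I)\cap Y_n$ and $r_n(y)\to y$ for $y\in\rho^{-1}(I)$, by \eqref{eq:r}.

(c) The description in (b) with $I=\{s\}$, Lemma~\ref{lem:classes}(c) and induction give a logarithm $g_k$ of $f$ on $\rho^{-1}(s)\cap Y_k$ for each $k$. Then $g_k\circ r_k$ is a logarithm of $f\circ r_k$ on $\rho^{-1}(s)$. The function $f$ is uniformly continuous on the compact set $\rho^{-1}(s)$, so $|f-f\circ r_k|<1$ for large $k$ by \eqref{eq:r}, and $[f]=[f\circ r_k]=0$ by Lemma~\ref{lem:classes}(a).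

(d) $C_n$ is a closed subset of the compact set $\rho^{-1}(\rho(x_n))$ and contains $\Sigma_n$. If $u_n(y)\ne1$, then $y_n\ne\mathbf 1$, so $r_n(y)\in Y_n\setminus Y_{n-1}\subseteq\Sigma_n$ and $r_{n-1}(y)=r_{n-1}r_n(y)=x_n$; that is, $y\in C_n$. The class is $[\zeta_0]=1$ by Lemma~\ref{lem:solenoid}, and $u_n$ is the $p_n^k$-th power of $y\mapsto\zeta_k(y_n)$.

(e) Basic open sets of $\Omega$ depend on finitely many coordinates, so $P\supseteq r_k^{-1}(G)$ for some $k$ and some nonempty open $G\subseteq Y_k$. By \eqref{eq:dense} take $n>k$ with $x_n\in G$. For $y\in C_n$ we have $r_k(y)=r_kr_{n-1}(y)=r_k(x_n)=x_n\in G$, because $x_n\in Y_k$. Hence $C_n\subseteq P$.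
\end{proof}

\section{The space $X$ and the invariants of unitaries}\label{sec:invariants}

Let $p_1,p_2,\dots,q_1,q_2,\dots$ be distinct primes. Let $Y$ be a tree of solenoids for the $p_n$ and $Z$ one for the $q_n$, and put
\[
X=Y\times Z .
\]
The data of $Z$ carry primes: $\Sigma'_n$, $C'_n$, $u'_n$; the ray in $Z$ is $Z_0$. The heights are $\rho_Y$ and $\rho_Z$, and we also regard them as functions on $X$. By Lemma~\ref{lem:tree}(a),(b), $X$ is connected, locally compact, noncompact, second countable and metrizable, and a subset of $X$ is relatively compact if and only if $\rho_Y$ and $\rho_Z$ are both bounded on it. The construction is symmetric in the two factors, so every statement below holds with the roles of $Y$ and $Z$ exchanged; we prove one version. For $f\in C_b(Y)$ we write $f$ also for the function $(y,z)\mapsto f(y)$ on $X$, and likewise for $Z$. In this way $u_n,u'_n\in U$.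

For $t>0$ let $X_t=\{\max(\rho_Y,\rho_Z)\ge t\}$, a closed set with relatively compact complement. Call $t$ a \emph{threshold} for a lift $\tilde u$ of $u\in U$ if $|\tilde u|>\frac12$ on $X_t$. Every lift has a threshold, since $\{|\tilde u|\le\frac12\}$ is compact.

\begin{lemma}\label{lem:w}
For each $n\ge1$ there is a homomorphism $w_n\colon U\to\mathbb Z[1/p_n]$ such that
\[
[\tilde u(\cdot,z)]_{\Sigma_n}=w_n(u)
\]
whenever $\tilde u$ is a lift of $u$, $t$ is a threshold for $\tilde u$, and $\Sigma_n\times\{z\}\subseteq X_t$. Symmetrically there are homomorphisms $w'_n\colon U\to\mathbb Z[1/q_n]$, read off on the sets $\{y\}\times\Sigma'_n\subseteq X_t$.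
\end{lemma}

\begin{proof}
Since $\rho_Y$ is constant on $\Sigma_n$, the set $S=\{z\in Z:\Sigma_n\times\{z\}\subseteq X_t\}$ is all of $Z$ if $\rho_Y\ge t$ on $\Sigma_n$, and is $\rho_Z^{-1}[t,\infty)$ otherwise. In both cases $S$ is connected by Lemma~\ref{lem:tree}(b), so the class is constant on $S$ by Lemma~\ref{lem:classes}(b). In both cases $S$ contains all $z$ of large height, so the constant does not depend on $t$. A second lift differs from $\tilde u$ by an element of $C_0(X)$, which is less than $\frac12<|\tilde u|$ in modulus on $\Sigma_n\times\{z\}$ when $\rho_Z(z)$ is large; by Lemma~\ref{lem:classes}(a) it gives the same constant. Finally, a product of lifts is a lift of the product.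
\end{proof}

Note the two regimes. A fixed solenoid $\Sigma_n$ shows its invariant only at those $z$ that lie above the threshold. But a solenoid that is itself above the threshold shows it at every $z\in Z$. The second regime makes Section~\ref{sec:A} short; the first is the source of the extra work in Section~\ref{sec:B}.

\begin{lemma}\label{lem:kernel}
$D=\{u\in U:w_n(u)=0\text{ and }w'_n(u)=0\text{ for all }n\}$.
\end{lemma}

\begin{proof}
If $u\in D$, then each $w_n(u)$ and each $w_n'(u)$ is divisible by all $k\geq 1$, hence $0$ by \eqref{eq:div}. Conversely, suppose all invariants of $u$ vanish. Let $\tilde u$ be a lift with threshold $t$, and $f=\tilde u/|\tilde u|$ on $X_t$. By Lemma~\ref{lem:D} it suffices to find a logarithm of $f$ on $X_t$. We build it over the map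
\[
\rho_Y\times\rho_Z\colon X_t\to E_t=\{(s,s')\in[0,\infty)^2:\max(s,s')\ge t\},
\]
which is a proper surjection with fibers $K_s\times K'_{s'}$, where $K_s=\rho_Y^{-1}(s)$ and $K'_{s'}=\rho_Z^{-1}(s')$ are compact and connected.

\emph{Fibers.} Let $(s,s')\in E_t$ and $z\in K'_{s'}$. For $\Sigma_n\subseteq K_s$ we have $\Sigma_n\times\{z\}\subseteq X_t$, so $[f(\cdot,z)]_{\Sigma_n}=w_n(u)=0$ by Lemma~\ref{lem:w}. By Lemma~\ref{lem:tree}(c), $f$ has a logarithm on $K_s\times\{z\}$. By symmetry it has one on $\{y\}\times K'_{s'}$ for each $y\in K_s$. Fix $z_0\in K'_{s'}$. Lemma~\ref{lem:fibers}, applied to the projection $K_s\times K'_{s'}\to K_s$ with the section $y\mapsto(y,z_0)$, gives a logarithm on $K_s\times K'_{s'}$.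

\emph{Base.} Let $\sigma\colon E_t\to X_t$ send $(s,s')$ to the point $(s,s')$ of $Y_0\times Z_0$. The map $(s,s')\mapsto\bigl(s/(s+s'),\max(s,s')-t\bigr)$, which records the ray through the origin and the position on it, is a homeomorphism of $E_t$ onto the convex set $[0,1]\times[0,\infty)$. So $f\circ\sigma$ has a logarithm, and Lemma~\ref{lem:fibers} gives a logarithm of $f$ on $X_t$.
\end{proof}

The next lemma is the only place in the proof of Theorem~\ref{thm:main} where we use that the primes are distinct.

\begin{lemma}\label{lem:primes}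
Let $\Phi$ be an automorphism of $C(X^*)$. Then $w_n(\Phi(u_n))\ne0$, while $w_j(\Phi(u_n))=0$ for $j\ne n$ and $w'_j(\Phi(u_n))=0$ for all $j$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tree}(d), $u_n$ is a $p_n^k$-th power in $U$ for every $k$, and so is $\Phi(u_n)$. Every invariant other than $w_n$ takes values in $\mathbb Z[1/p]$ for a prime $p\ne p_n$, so its value at $\Phi(u_n)$ lies in $\bigcap_kp_n^k\,\mathbb Z[1/p]=0$. If also $w_n(\Phi(u_n))=0$, then $\Phi(u_n)\in D$ by Lemma~\ref{lem:kernel}. Since $\Phi(D)=D$, this gives $u_n\in D$, contradicting $w_n(u_n)=[u_n]_{\Sigma_n}=1$.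
\end{proof}

A point of $X^*$ is located by a sequence of solenoids running to infinity, so we need one unitary that tests infinitely many solenoids at once. An infinite product of the $u'_n$ does so, but nothing says that $\Phi$ respects infinite products. Factorial exponents repair this: they make the tails of the product highly divisible, and divisibility is something that $\Phi$ does respect.

\begin{lemma}\label{lem:product}
Let $\Phi$ be an automorphism of $C(X^*)$ and let $n_1,n_2,\dots$ be distinct indices such that the family $(C'_{n_i})_{i\ge1}$ is locally finite in $Z$. Then $v=\prod_{i\ge1}(u'_{n_i})^{i!}$ belongs to $C(Z,\mathbb T)$, equals $1$ off $\bigcup_iC'_{n_i}$, and satisfies $w'_{n_i}(\Phi(v))\ne0$ for all $i$.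
\end{lemma}

\begin{proof}
Since $u'_{n_j}=1$ off $C'_{n_j}$, near each point only finitely many factors differ from $1$. So $v$ is continuous, and so is $g_M=\prod_{j>M}(u'_{n_j})^{j!/M!}$. Fix $i$ and let $M>i$. From $v=\prod_{j\le M}(u'_{n_j})^{j!}\cdot g_M^{M!}$ and Lemma~\ref{lem:primes} we get
\[
w'_{n_i}(\Phi(v))=\sum_{j\le M}j!\,w'_{n_i}(\Phi(u'_{n_j}))+M!\,w'_{n_i}(\Phi(g_M))=i!\,w'_{n_i}(\Phi(u'_{n_i}))+M!\,w'_{n_i}(\Phi(g_M)).
\]
Thus $w'_{n_i}(\Phi(v))-i!\,w'_{n_i}(\Phi(u'_{n_i}))$ lies in $M!\,\mathbb Z[1/q_{n_i}]$ for all $M>i$, and it is $0$ by \eqref{eq:div}. Hence $w'_{n_i}(\Phi(v))=i!\,w'_{n_i}(\Phi(u'_{n_i}))\ne0$.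
\end{proof}

\section{Coordinates at infinity are preserved}\label{sec:A}

For the rest of the proof of Theorem~\ref{thm:main}, let $\theta$ be a homeomorphism of $X^*$ and $\Phi(f)=f\circ\theta$. Whatever we prove for $\theta$ holds for $\theta^{-1}$ as well.

Let $\pi_Y\colon\beta X\to\beta Y$ and $\pi_Z\colon\beta X\to\beta Z$ be the continuous extensions of the projections. For $f\in C_b(Y)$, the extension to $\beta X$ of $(y,z)\mapsto f(y)$ is $f\circ\pi_Y$, by density of $X$. Put
\[
T_Y=\{\xi\in X^*:\pi_Y(\xi)\in Y\},\qquad T_Z=\{\xi\in X^*:\pi_Z(\xi)\in Z\}.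
\]
These sets are open in $X^*$, as $Y$ and $Z$ are open in $\beta Y$ and $\beta Z$. If $\pi_Y(\xi)$ lies in an open set $P\subseteq Y$, then $\xi\in\operatorname{cl}_{\beta X}(P\times Z)$, by Lemma~\ref{lem:remainder}(c) for $\mathcal N=\pi_Y^{-1}(P)$. Conversely $(K\times Z)^*\subseteq T_Y$ for compact $K\subseteq Y$, since $\pi_Y$ maps $\operatorname{cl}_{\beta X}(K\times Z)$ into $K$. Moreover $T_Y\cap T_Z=\emptyset$: if $\pi_Y(\xi)$ and $\pi_Z(\xi)$ have relatively compact open neighborhoods $P\subseteq Y$ and $Q\subseteq Z$, then Lemma~\ref{lem:remainder}(c) puts $\xi$ in the closure of the relatively compact set $P\times Q$, so $\xi\in X$.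

\begin{proposition}\label{prop:A}
Let $\xi\in X^*$. If $\pi_Z(\xi)\notin Z$, then $\pi_Z(\theta\xi)=\pi_Z(\xi)$. If $\pi_Y(\xi)\notin Y$, then $\pi_Y(\theta\xi)=\pi_Y(\xi)$. Consequently $\theta(T_Y)=T_Y$ and $\theta(T_Z)=T_Z$.
\end{proposition}

The proof is that of Proposition~\ref{prop:model}, with one tube replaced by a sequence of solenoids near $\xi$: if $\theta$ moves the $Z$-coordinate, it carries these solenoids to a region where the test unitary is $1$.

\begin{proof}
Suppose $\pi_Z(\xi)\notin Z$ and $\pi_Z(\theta\xi)\ne\pi_Z(\xi)$. Take $\gamma\in C(\beta Z,[0,1])$ with $\gamma(\pi_Z(\xi))=0$ and $\gamma(\pi_Z(\theta\xi))=1$, and let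
\[
V=\{\eta\in X^*:\gamma(\pi_Z(\theta\eta))>\tfrac23\}\ni\xi .
\]
By Lemma~\ref{lem:remainder}(e) there is an open $O\subseteq X$ with $\xi\in\operatorname{cl}_{\beta X}O$, $(\operatorname{cl}_XO)^*\subseteq V$, and $\gamma\circ\pi_Z<\frac13$ on $O$. The point $\pi_Z(\xi)$ lies in the closure of $\pi_Z(O)$ but not in $Z$, so $\pi_Z(O)$ is not relatively compact in $Z$, and $\rho_Z$ is unbounded on $O$. Choose $(y_i,z_i)\in O$, $i\ge1$, with $\rho_Z(z_{i+1})>\rho_Z(z_i)+2$, and by Lemma~\ref{lem:tree}(e) choose $n_i$ with
\[
C'_{n_i}\subseteq\{z\in Z:(y_i,z)\in O,\ |\rho_Z(z)-\rho_Z(z_i)|<1\}.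
\]
The heights of the sets $C'_{n_i}$ lie in disjoint intervals tending to infinity. So these sets are pairwise disjoint and form a locally finite family, and the $n_i$ are distinct. Let $v$ be as in Lemma~\ref{lem:product}. Since $\bigcup_iC'_{n_i}\subseteq\pi_Z(O)\subseteq\{\gamma<\frac13\}$, we have $v(z)=1$ whenever $\gamma(z)\ge\frac13$.

The set $S=\bigcup_i\{y_i\}\times C'_{n_i}$ is a locally finite union of compact sets, hence closed, and $S\subseteq O$, so $S^*\subseteq V$. For $\eta\in S^*$ the point $\theta\eta$ lies in the open set $\{\gamma\circ\pi_Z>\frac13\}\subseteq\beta X$, hence in the closure of its trace on $X$, on which $v=1$. Thus $\Phi(v)=1$ on $S^*$. Let $\tilde w$ be a lift of $\Phi(v)$ with threshold $t$. By Lemma~\ref{lem:remainder}(d), $|\tilde w-1|<1$ on $\{y_i\}\times\Sigma'_{n_i}$ for large $i$, so $[\tilde w(y_i,\cdot)]_{\Sigma'_{n_i}}=0$. But for large $i$ the height of $\Sigma'_{n_i}$ exceeds $t$, so $\{y_i\}\times\Sigma'_{n_i}\subseteq X_t$, and by Lemma~\ref{lem:w} the class equals $w'_{n_i}(\Phi(v))\ne0$. This is a contradiction.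

The first statement shows that $\theta$ maps $X^*\setminus T_Z$ into itself. So does $\theta^{-1}$, hence $\theta(T_Z)=T_Z$. The statements for $Y$ follow by symmetry.
\end{proof}

We had no control over the points $y_i$. This did no harm because $Y$ is connected: that is what allows the invariant of a high solenoid $\Sigma'_{n_i}$ to be read at an arbitrary $y$.

\section{Points with one finite coordinate}\label{sec:B}

\begin{proposition}\label{prop:B}
$\theta$ is the identity on $T_Y\cup T_Z$.
\end{proposition}

By symmetry we treat $T_Y$. Near a point of $T_Y$ we find solenoids $\Sigma_{n_i}\times\{z_i\}$ with $z_i$ tending to infinity, but now the $\Sigma_{n_i}$ stay in a compact subset of $Y$. Two tools of Section~\ref{sec:A} are lost. The sets $C_{n_i}$ need not be locally finite, so there is no infinite product; the natural test function equals $u_{n_i}$ on $Y\times\{z_i\}$, and its extension to $X$ need not have modulus one near infinity. And $z_i$ may lie below the threshold at which $w_{n_i}(\Phi(u_{n_i}))$ becomes visible. The first problem is solved by the following lemma, which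 says that $\Phi$ is local in the $Z$-direction, so that we may work with functions prescribed only over a closed set $W\subseteq Z$.

\begin{lemma}\label{lem:local}
For each compact $K\subseteq Y$ there is a compact $L\subseteq Y$ such that $\theta((K\times W)^*)\subseteq(L\times W)^*$ for every closed $W\subseteq Z$. Hence, for $f,f'\in C_b(X)$:
\begin{itemize}
\item[(a)] if $f=f'$ on $Y\times W$, then $\Phi(f)=\Phi(f')$ on $(K\times W)^*$;
\item[(b)] if $|f|=1$ on $Y\times W$, then $|\Phi(f)|=1$ on $(K\times W)^*$.
\end{itemize}
\end{lemma}

\begin{proof}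
The compact set $\theta((K\times Z)^*)$ lies in $\theta(T_Y)=T_Y$, which is the increasing union of the open sets $\{\eta\in X^*:\pi_Y(\eta)\in\rho_Y^{-1}[0,m)\}$. So it lies in one of them, and therefore in $(L\times Z)^*$ for $L=\rho_Y^{-1}[0,m]$.

Let $\eta\in(K\times W)^*$. Then $\eta\in T_Y$, so $\eta\notin T_Z$, and Proposition~\ref{prop:A} gives $\pi_Z(\theta\eta)=\pi_Z(\eta)\in\operatorname{cl}_{\beta Z}W$. Suppose $\theta\eta\notin(L\times W)^*$. Take $\gamma\in C(\beta X,[0,1])$ with $\gamma(\theta\eta)=1$ and $\gamma=0$ on $L\times W$, and let $N=\{x\in L\times Z:\gamma(x)\ge\frac12\}$. As $\theta\eta\in\operatorname{cl}_{\beta X}(L\times Z)$, Lemma~\ref{lem:remainder}(c) for $\mathcal N=\{\gamma>\frac12\}$ gives $\theta\eta\in\operatorname{cl}_{\beta X}N$, so $\pi_Z(\theta\eta)\in\operatorname{cl}_{\beta Z}\pi_Z(N)$. The set $\pi_Z(N)$ is closed in $Z$, because the projection along the compact factor $L$ is a closed map, and it is disjoint from $W$, because $\gamma=0$ on $L\times W$. By Lemma~\ref{lem:remainder}(b) for $Z$, the closures of $\pi_Z(N)$ and $W$ in $\beta Z$ are disjoint,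 a contradiction. Parts (a) and (b) follow, since the hypotheses persist on $(L\times W)^*$ and $\Phi(f)=f\circ\theta$.
\end{proof}

The second problem is solved by finding the nonzero class at some other point $z'_i$, high enough, and carrying it to $z_i$ along a connected subset of $Z$. The height needed for $z'_i$ depends on the test function, and the final test function depends on the $z'_i$. To break the circle we first use an auxiliary function that offers infinitely many candidates for each $z'_i$.

\begin{proof}[Proof of Proposition~\ref{prop:B}]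
Suppose $\xi\in T_Y$ and $\theta\xi\ne\xi$. Take disjoint open sets $V_1\ni\xi$ and $V_2\ni\theta\xi$ in $X^*$, and put $V=V_1\cap\theta^{-1}(V_2)$; then $V\cap\theta(V)=\emptyset$. Let $K\subseteq Y$ be a compact neighborhood of $\pi_Y(\xi)$. Lemma~\ref{lem:remainder}(e) with $\mathcal N=\pi_Y^{-1}(\operatorname{int}K)$ gives an open set $O\subseteq K\times Z$, not relatively compact, with $(\operatorname{cl}_XO)^*\subseteq V$. Since $\rho_Y$ is bounded on $O$, $\rho_Z$ is not. Choose $(y_i,z_i)\in O$, $i\in\mathbb N$, with $\rho_Z(z_i)$ strictly increasing to $\infty$, and by Lemma~\ref{lem:tree}(e) choose $n_i$ with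
\[
\Sigma_{n_i}\subseteq C_{n_i}\subseteq\{y\in Y:(y,z_i)\in O\}\subseteq K .
\]
Repetitions among the $n_i$ are allowed.

\emph{Step 1: a nonzero class at points $z'_i$.} For $i,k\in\mathbb N$ let $d_{i,k}\in Z_0$ be the point of height $2^i(2k+1)$. These points are distinct and form a closed discrete set $\Delta\subseteq Z$. By Tietze's theorem there is $f_1\in C_b(X)$ with $f_1(y,d_{i,k})=u_{n_i}(y)$ on the closed set $Y\times\Delta$. Let $g_1$ be a lift of $\Phi(f_1)$. Fix $i$, let $e_i$ be a lift of $\Phi(u_{n_i})$ with threshold $t_i$, and let $W_i=\{d_{i,k}:k\in\mathbb N\}$. Since $f_1=u_{n_i}$ on $Y\times W_i$, Lemma~\ref{lem:local}(a) gives $g_1-e_i=0$ on $(K\times W_i)^*$. For large $k$ we have $\rho_Z(d_{i,k})\ge t_i$ and, by Lemma~\ref{lem:remainder}(d), $|g_1-e_i|<\frac12<|e_i|$ on $\Sigma_{n_i}\times\{d_{i,k}\}$. Fix such a $k$ and put $z'_i=d_{i,k}$. By Lemmas~\ref{lem:classes}(a), \ref{lem:w} and \ref{lem:primes},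
\begin{equation}\label{eq:step1}
[g_1(\cdot,z'_i)]_{\Sigma_{n_i}}=[e_i(\cdot,z'_i)]_{\Sigma_{n_i}}=w_{n_i}(\Phi(u_{n_i}))\ne0 .
\end{equation}
The gain is that the single function $g_1$ works for all $i$. Note that $\rho_Z(z'_i)\ge2^i\to\infty$.

\emph{Step 2: joining $z'_i$ to $z_i$.} Let $s_i\le s'_i$ be the minimum and the maximum of $\rho_Z(z_i)$ and $\rho_Z(z'_i)$. Since $s_i\to\infty$, there is an infinite $I\subseteq\mathbb N$ with $s'_i<s_j$ for $i<j$ in $I$. The sets $J_i=\rho_Z^{-1}[s_i,s'_i]$, $i\in I$, are compact, connected by Lemma~\ref{lem:tree}(b), pairwise disjoint and locally finite, and $z_i,z'_i\in J_i$. So $W=\bigcup_{i\in I}J_i$ is closed, and by Tietze's theorem there is $f_2\in C_b(X)$ with $f_2(y,z)=u_{n_i}(y)$ for $y\in Y$, $z\in J_i$, $i\in I$. Let $g_2$ be a lift of $\Phi(f_2)$. By Lemma~\ref{lem:local}(b), $|g_2|-1=0$ on $(K\times W)^*$, so $|g_2|>\frac12$ on $K\times J_i$ for all large $i\in I$. For such $i$, Lemma~\ref{lem:classes}(b) shows that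
\[
c_i=[g_2(\cdot,z)]_{\Sigma_{n_i}}
\]
does not depend on $z\in J_i$. We compute $c_i$ at both points.

\emph{At $z'_i$.} On $Y\times\{z'_i\}$ both $f_1$ and $f_2$ equal $u_{n_i}$. Lemma~\ref{lem:local}(a) for the closed set $\{z'_i:i\in I\}$ and Lemma~\ref{lem:remainder}(d) give $|g_2-g_1|<\frac12<|g_2|$ on $\Sigma_{n_i}\times\{z'_i\}$ for large $i\in I$. So $c_i\ne0$ by \eqref{eq:step1}.

\emph{At $z_i$.} Let $W_0=\{z_i:i\in I\}$ and
\[
S=\bigcup_{i\in I}C_{n_i}\times\{z_i\},\qquad N=\bigcup_{i\in I}\{y\in Y:u_{n_i}(y)=1\}\times\{z_i\}.
\]
Both are locally finite unions of closed sets, hence closed, and $S\cup N=Y\times W_0$ because $u_{n_i}=1$ off $C_{n_i}$. Since $S\subseteq K\times W_0$, Lemma~\ref{lem:local} gives $\theta(S^*)\subseteq(Y\times W_0)^*=S^*\cup N^*$. Since $S\subseteq O$, we have $S^*\subseteq V$, so $\theta(S^*)\cap S^*\subseteq\theta(V)\cap V=\emptyset$. Therefore $\theta(S^*)\subseteq N^*$. As $f_2=1$ on $N$, we get $\Phi(f_2)=1$ on $S^*$, so $|g_2-1|<1$ on $\Sigma_{n_i}\times\{z_i\}$ for large $i\in I$, and $c_i=0$.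

The two computations contradict each other.
\end{proof}

\section{Points with both coordinates at infinity}\label{sec:C}

Let $T=T_Y\cup T_Z$. For $\xi\in X^*\setminus T$, Proposition~\ref{prop:A} says that $\theta\xi$ and $\xi$ have the same coordinates in $\beta Y$ and $\beta Z$. This does not yet give $\theta\xi=\xi$, because a point of $X^*$ is not determined by its coordinates. For a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$, viewed in both rays $Y_0$ and $Z_0$, the points $\lim_{m\to\mathcal U}(m,m)$ and $\lim_{m\to\mathcal U}\lim_{n\to\mathcal U}(m,n)$ of $\beta X$ have the same two coordinates, but they lie in the closures of the disjoint closed sets $\{(m,m):m\in\mathbb N\}$ and $\{(m,n):m<n\}$.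

What coordinates do decide is the value of a product function $(y,z)\mapsto f(y)g(z)$. So we look for a moved point $\xi'$ that is separated from $\theta\xi'$ by such a function. The set of moved points is open, which leaves room to choose: we take $\xi'$ in the remainder of a diagonal chain of boxes $S$, and $\theta\xi'$ in the remainder of a sequence so sparse that a whole rectangle $A\times B$ around it misses $S$ (Figure~\ref{fig:boxes}). No solenoids enter this step.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[->] (0,0)--(5,0) node[right] {$Y$};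
\draw[->] (0,0)--(0,5) node[above] {$Z$};
\fill[gray!45] (0.5,0.5) rectangle (1.1,1.1);
\fill[gray!45] (1.6,1.6) rectangle (2.2,2.2);
\fill[gray!45] (2.7,2.7) rectangle (3.3,3.3);
\fill[gray!45] (3.8,3.8) rectangle (4.4,4.4);
\node[right] at (1.1,0.7) {\small $P_1\times Q_1$};
\node[above] at (4.1,4.4) {\small $P_4\times Q_4$};
\draw[thick] (0.65,1.75) rectangle (0.95,2.05);
\draw[thick] (0.65,2.85) rectangle (0.95,3.15);
\draw[thick] (3.95,1.75) rectangle (4.25,2.05);
\draw[thick] (3.95,2.85) rectangle (4.25,3.15);
\fill (0.8,1.9) circle (1.2pt);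
\fill (4.1,3.0) circle (1.2pt);
\draw[very thick] (0.65,0)--(0.95,0) node[midway,below] {\small $A_1$};
\draw[very thick] (3.95,0)--(4.25,0) node[midway,below] {\small $A_2$};
\draw[very thick] (0,1.75)--(0,2.05) node[midway,left] {\small $B_1$};
\draw[very thick] (0,2.85)--(0,3.15) node[midway,left] {\small $B_2$};
\end{tikzpicture}
\caption{Schematic picture of $Y\times Z$. The shaded boxes $P_i\times Q_i$ form a chain $S$ that goes to infinity in both coordinates. The set $A_1$ meets $P_1$ and $B_1$ meets $Q_2$, so $A_2$ is chosen disjoint from $P_1,P_2$ and $B_2$ disjoint from $Q_1,Q_2$. Then all four outlined boxes $A_k\times B_l$ miss $S$, not only the two that contain the chosen points.}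
\label{fig:boxes}
\end{figure}

\begin{lemma}\label{lem:both}
Let $G\subseteq X$ be closed with $G^*\cap T=\emptyset$. Along every sequence in $G$ that tends to infinity, both $\rho_Y\to\infty$ and $\rho_Z\to\infty$.
\end{lemma}

\begin{proof}
Otherwise $\rho_Y$, say, is bounded along a subsequence, which then lies in $K\times Z$ for a compact $K\subseteq Y$. Its set of terms is closed and not compact, so its remainder is a nonempty subset of $G^*\cap(K\times Z)^*\subseteq G^*\cap T_Y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The topological properties of $X$ were noted in Section~\ref{sec:invariants}. Suppose $\theta\xi\ne\xi$ for some $\xi\in X^*$. The fixed points of $\theta$ form a closed set containing $T$, by Proposition~\ref{prop:B}, so $\xi$ is not in the closure of $T$. As in Section~\ref{sec:B} choose an open $V\ni\xi$ with $V\cap\theta(V)=\emptyset$, and shrink it so that $V\cap T=\emptyset$. Then $\theta(V)\cap T=\emptyset$ too, since $\theta(T)=T$.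

\emph{The chain of boxes.} By Lemma~\ref{lem:remainder}(e) take an open $O\subseteq X$, not relatively compact, with $(\operatorname{cl}_XO)^*\subseteq V$. There is a sequence $(y_i,z_i)$, $i\ge1$, in $O$ that tends to infinity, and by Lemma~\ref{lem:both} both heights tend to $\infty$ along it. Choose compact neighborhoods $P_i$ of $y_i$ and $Q_i$ of $z_i$ with $P_i\times Q_i\subseteq O$, on which the heights differ from $\rho_Y(y_i)$ and $\rho_Z(z_i)$ by less than $1$. Then $(P_i)$ tends to infinity in $Y$ and $(Q_i)$ in $Z$. The set $S=\bigcup_iP_i\times Q_i$ is closed and contained in $O$, so $S^*\subseteq V$.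

To find sequences in $X$ that accumulate inside $\theta(S^*)$, we need an open subset of $X^*$ inside $S^*$. Let $R=X^*\setminus(X\setminus\operatorname{int}S)^*$, which is open in $X^*$. It contains the nonempty set $\{(y_i,z_i):i\ge1\}^*$ by Lemma~\ref{lem:remainder}(b), because the closed set $\{(y_i,z_i):i\ge1\}$ lies in $\operatorname{int}S$. And $R\subseteq S^*$, because $X^*=S^*\cup(X\setminus\operatorname{int}S)^*$.

\emph{The sparse sequence.} The set $\theta(R)$ is open and nonempty. By Lemma~\ref{lem:remainder}(e) take an open $G\subseteq X$, not relatively compact, with $(\operatorname{cl}_XG)^*\subseteq\theta(R)\subseteq\theta(V)$. Then $(\operatorname{cl}_XG\cap S)^*\subseteq\theta(V)\cap V=\emptyset$, so $\operatorname{cl}_XG\cap S$ is compact and $G\setminus S$ is not relatively compact. Take a sequence in $G\setminus S$ that tends to infinity; by Lemma~\ref{lem:both} both heights tend to $\infty$ along it. We choose recursively, for $k\ge1$, members $(y'_k,z'_k)$ of this sequence and compact neighborhoods $A_k$ of $y'_k$ and $B_k$ of $z'_k$. Given $A_j,B_j$ for $j<k$, let $I_k$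 be the set of all $i$ such that $P_i$ meets some $A_j$ or $Q_i$ meets some $B_j$ with $j<k$. It is finite, since $(P_i)$ and $(Q_i)$ tend to infinity. So there is a member $(y'_k,z'_k)$ with both heights greater than $k$ and with $y'_k\notin\bigcup_{i\in I_k}P_i$, $z'_k\notin\bigcup_{i\in I_k}Q_i$. These two unions and $S$ are closed and $(y'_k,z'_k)\notin S$, so we can choose $A_k,B_k$ so small that
\[
(A_k\times B_k)\cap S=\emptyset,\qquad A_k\cap P_i=\emptyset\ \text{ and }\ B_k\cap Q_i=\emptyset\ \text{ for }i\in I_k .
\]
Then $(A_k\times B_l)\cap S=\emptyset$ for all $k,l$. For $k=l$ this is the choice. Suppose $A_k\times B_l$ meets $P_i\times Q_i$, so that $A_k$ meets $P_i$ and $B_l$ meets $Q_i$. If $k<l$, the first fact gives $i\in I_l$, contradicting the second. If $l<k$, the second gives $i\in I_k$, contradicting the first.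

\emph{The product function.} The sets $\{y'_k:k\ge1\}$ and $Y\setminus\bigcup_k\operatorname{int}A_k$ are closed and disjoint, so there is $f\in C(Y,[0,1])$ equal to $1$ on the first and $0$ on the second. Let $g\in C(Z,[0,1])$ be chosen in the same way for the $z'_k$ and $B_k$, and put $F(y,z)=f(y)g(z)$. If $F(y,z)\ne0$, then $(y,z)\in A_k\times B_l$ for some $k,l$; so $F=0$ on $S$, hence on $S^*$. On $\beta X$ we have $F=(f\circ\pi_Y)(g\circ\pi_Z)$ by density. Pick
\[
\eta\in\{(y'_k,z'_k):k\ge1\}^*\subseteq(\operatorname{cl}_XG)^*\subseteq\theta(R),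
\]
so $F(\eta)=1$, and let $\xi'=\theta^{-1}\eta\in R\subseteq S^*$, so $F(\xi')=0$. Since $\xi'\in V$, we have $\xi'\notin T$, and Proposition~\ref{prop:A} gives $\pi_Y(\eta)=\pi_Y(\xi')$ and $\pi_Z(\eta)=\pi_Z(\xi')$. Hence
\[
0=F(\xi')=f(\pi_Y(\xi'))\,g(\pi_Z(\xi'))=f(\pi_Y(\eta))\,g(\pi_Z(\eta))=F(\eta)=1,
\]
a contradiction. So $\theta$ is the identity.
\end{proof}

\section{Matrix algebras and continuum many examples}\label{sec:second}

\begin{proof}[Proof of Theorem~\ref{thm:second}(a)]
We have $\mathcal M(M_n(C_0(X)))=M_n(C_b(X))$ and $\mathcal Q(M_n(C_0(X)))=M_n(C(X^*))$, whose center is $C(X^*)1$. An automorphism $\Phi$ restricts to an automorphism of the center, which is the identity by Theorem~\ref{thm:main}. With the matrix units $e_{kl}$ this gives $\Phi\bigl(\sum f_{kl}e_{kl}\bigr)=\sum f_{kl}\Phi(e_{kl})$ for $f_{kl}\in C(X^*)$. So $\Phi$ is determined by finitely many elements. Choose $E_{kl}\in M_n(C_b(X))$ with $\pi(E_{kl})=\Phi(e_{kl})$. A pair $(a,b)$ of elements of the unit ball lies in the graph of $\Phi$ if and only if $b-\sum a_{kl}E_{kl}\in M_n(C_0(X))$. With compact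 sets $K_m$ as in Example~\ref{ex:trivial}, the graph is therefore
\[
\bigcap_{j\ge1}\bigcup_m\Bigl\{(a,b):\Bigl\|b(x)-\sum_{k,l}a_{kl}(x)E_{kl}(x)\Bigr\|\le\tfrac1j\text{ for all }x\in X\setminus K_m\Bigr\}.
\]
Evaluation at $x$ is strictly continuous, since $\|a(x)-a'(x)\|\le\|(a-a')c1\|$ for $c\in C_0(X)$ with $c(x)=1$. So the sets in braces are closed, the graph is $F_{\sigma\delta}$, and $\Phi$ is topologically trivial.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}(b)]
For an infinite set $\mathcal P$ of primes, split $\mathcal P$ into two infinite sets $\{p_n\}$ and $\{q_n\}$ and let $X_{\mathcal P}$ be the space built from them; it satisfies Theorem~\ref{thm:main}. Let $U$ and $D$ refer to $C(X_{\mathcal P}^*)$. We claim that $\mathcal P$ is the set of primes $p$ for which some $u\in U\setminus D$ is a $p^k$-th power in $U$ for every $k$. The unitaries $u_n$ and $u'_n$ witness this for $p_n$ and $q_n$: they have the required roots by Lemma~\ref{lem:tree}(d), and they are not in $D$ by Lemma~\ref{lem:kernel}, as $w_n(u_n)=1=w'_n(u'_n)$. Conversely, let $p\notin\mathcal P$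 and let $u$ be a $p^k$-th power for all $k$. Each invariant $w_n(u)$, $w'_n(u)$ lies in $\bigcap_kp^k\,\mathbb Z[1/p']$ for some $p'\in\mathcal P$, so $p'\ne p$, and it is $0$ by \eqref{eq:div}. Thus $u\in D$ by Lemma~\ref{lem:kernel}. The description of $\mathcal P$ refers only to the algebra $C(X_{\mathcal P}^*)$, so different sets $\mathcal P$ give non-isomorphic coronas. There are $2^{\aleph_0}$ infinite sets of primes.
\end{proof}

\begin{thebibliography}{1}

\bibitem{MFO}
\emph{Mathematisches Forschungsinstitut Oberwolfach},
\texttt{https://math.berkeley.edu/\textasciitilde goldberg/Slides/Oberwolfach.pdf},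
doi:10.4171/owr/2020/14.

\end{thebibliography}
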